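\title{The modular automorphism acts trivially on Hochschild cohomology}

\begin{abstract}
We prove that the modular automorphism of a twisted Calabi--Yau algebra $A$ over a field acts as the identity on the Hochschild cohomology $HH^n(A)$ in every degree $n$. The proof rests on an identity that holds for every algebra: a Hochschild class acts in the same way from the left and from the right on the complex $\mathrm{RHom}_{A^e}(A,A\otimes A)$. Homological smoothness is not used, so the result also applies to the Nakayama automorphism of a finite-dimensional Frobenius algebra. The quantum plane shows that the analogous statement for Hochschild homology is false.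
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is an arbitrary field, $\otimes=\otimes_k$, and $A$ is a $k$-algebra with enveloping algebra $A^e=A\otimes A^{\mathrm{op}}$. An $A$-bimodule is the same as a left $A^e$-module, through $(a\otimes b)m=amb$. The space $N=A\otimes A$ carries four commuting actions of $A$:
\begin{equation}\label{eq:four}
\begin{aligned}
\text{outer left (ol)}&:\ a(x\otimes y)=ax\otimes y, &\quad \text{outer right (or)}&:\ (x\otimes y)b=x\otimes yb,\\
\text{inner left (il)}&:\ a(x\otimes y)=x\otimes ay, &\quad \text{inner right (ir)}&:\ (x\otimes y)b=xb\otimes y .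
\end{aligned}
\end{equation}
With the outer actions, $N$ is the free $A^e$-module of rank one. The groups $\mathrm{Ext}^i_{A^e}(A,N)$ are formed with the outer actions, and the inner actions make them $A$-bimodules; they are the derived duals of the bimodule $A$. A bimodule $M$ is \emph{invertible} if there is a bimodule $M^{-1}$ with $M\otimes_AM^{-1}\cong A\cong M^{-1}\otimes_AM$. For $\alpha\in\mathrm{Aut}(A)$ and a bimodule $M$, let $M_\alpha$ be $M$ with its left action and with the right action $m\cdot b=m\,\alpha(b)$. The map $c\otimes c'\mapsto c\,\alpha(c')$ is an isomorphism $A_\alpha\otimes_AA_\beta\cong A_{\alpha\beta}$, so $A_\alpha$ is invertible.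

\begin{definition}\label{def:tcy}
The algebra $A$ has \emph{Van den Bergh duality of dimension $d$} if
\begin{enumerate}
\item[(i)] $A$ is homologically smooth: it has a resolution of finite length by finitely generated projective $A^e$-modules;
\item[(ii)] $\mathrm{Ext}^i_{A^e}(A,N)=0$ for all $i\neq d$;
\item[(iii)] the bimodule $U=\mathrm{Ext}^d_{A^e}(A,N)$ is invertible.
\end{enumerate}
It is \emph{twisted Calabi--Yau of dimension $d$} if, in addition, $U\cong A_\sigma$ as bimodules for some $\sigma\in\mathrm{Aut}(A)$. Such a $\sigma$ is called the \emph{modular automorphism} of $A$.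
\end{definition}

The modular automorphism measures how far the right action on $U$ is from the left one. It is determined up to an inner automorphism: an isomorphism $A_\sigma\to A_\tau$ is left linear, hence of the form $c\mapsto cu$ with $u$ a unit, and right linearity says $\sigma(b)u=u\tau(b)$. For $A=k[t]$, the resolution $0\to N\to N\to A$ with first map multiplication by $t\otimes1-1\otimes t$ is self-dual, so $d=1$, $U\cong A$ and $\sigma=\mathrm{id}$.

Since $\sigma$ is defined only up to inner automorphisms, one studies it through its action on invariants of $A$ on which inner automorphisms act trivially. Hochschild cohomology $HH^\bullet(A)=H^\bullet(A,A)$ is such an invariant (see Remark~\ref{rem:inner}). An automorphism $\alpha$ acts on a Hochschild cochain $f:A^{\otimes n}\to A$ by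
\[
\alpha\cdot f=\alpha\circ f\circ(\alpha^{-1})^{\otimes n}.
\]
In degree $0$ this is the action of $\alpha$ on the center $Z(A)=HH^0(A)$, and in degree $1$ it is $\delta\mapsto\alpha\delta\alpha^{-1}$ on $HH^1(A)=\mathrm{Der}(A)/\mathrm{InnDer}(A)$.

\begin{example}[The quantum plane]\label{ex:qplane}
Let $q\in k\setminus\{0\}$ and $A=k\langle x,y\rangle/(xy-qyx)$. The monomials $y^ix^j$ form a basis, with
\begin{equation}\label{eq:qmult}
y^ix^j\cdot y^{i'}x^{j'}=q^{ji'}\,y^{i+i'}x^{j+j'} .
\end{equation}
Indeed, they span $A$, and \eqref{eq:qmult} defines an associative product on the space with basis the symbols $y^ix^j$ (both bracketings of a triple product give the exponent $ji'+ji''+j'i''$) in which $xy=qyx$. Let $q\ne1$. Proposition~\ref{prop:qplane} shows that $A$ is twisted Calabi--Yau with $\sigma(x)=qx$, $\sigma(y)=q^{-1}y$. This $\sigma$ is not inner, because it induces $x\mapsto qx$ on the commutative quotient $A/(y)=k[x]$. It multiplies $y^ix^j$ by $q^{j-i}$. The center is spanned by the central monomials, since $A$ is $\mathbb Z^2$-graded with one-dimensional components,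 and by \eqref{eq:qmult} the monomial $y^ix^j$ is central exactly when $q^i=q^j=1$. So $\sigma$ fixes the center pointwise. Other automorphisms need not: if $q^j=1\neq c^j$, then $x\mapsto cx$, $y\mapsto y$ moves the central element $x^j$.
\end{example}

In this example $\sigma$ moves the generators of $A$, yet $HH^0(A)$ does not see it. It is known that the modular automorphism of a twisted Calabi--Yau algebra acts trivially on $HH^1(A)$, and the following conjecture is posed in \cite{slides}.
\begin{quote}
\emph{The modular automorphism of a twisted Calabi--Yau algebra $A$ acts trivially on the Hochschild cohomology of $A$.}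
\end{quote}
We prove it. The statement comes from a symmetry that has nothing to do with duality. Let $D(A^e)$ be the derived category of complexes of $A$-bimodules, and let $\Theta=\mathrm{RHom}_{A^e}(A,N)\in D(A^e)$, the complex of inner bimodules whose cohomology is $\mathrm{Ext}^\bullet_{A^e}(A,N)$. A class $f\in HH^n(A)$ is a morphism $A\to A[n]$ in $D(A^e)$. Tensoring it over $A$ with a complex of bimodules $X$, on either side, gives two morphisms
\[
f^l_X,\ f^r_X:\ X\longrightarrow X[n]\qquad\text{in }D(A^e),
\]
which represent $f\otimes^L_AX$ and $X\otimes^L_Af$; they are defined in Section~\ref{sec:ops}. For $n=0$ they are the left and the right multiplication by a central element.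

\begin{theorem}\label{thm:theta}
For every $k$-algebra $A$ and every $f\in HH^n(A)$, we have $f^l_\Theta=f^r_\Theta$.
\end{theorem}

\begin{theorem}\label{thm:U}
Suppose that $\mathrm{Ext}^i_{A^e}(A,A\otimes A)=0$ for $i\neq d$, and let $U=\mathrm{Ext}^d_{A^e}(A,A\otimes A)$.
\begin{enumerate}
\item[(1)] $f^l_U=f^r_U$ in $\mathrm{Ext}^n_{A^e}(U,U)$ for all $f\in HH^n(A)$.
\item[(2)] If $U$ is invertible, the automorphism $\mathrm{Ad}_U$ of $HH^\bullet(A)$ defined by $(\mathrm{Ad}_Uf)^l_U=f^r_U$, that is, $f\mapsto U\otimes_Af\otimes_AU^{-1}$, is the identity.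
\item[(3)] If $U\cong A_\sigma$ with $\sigma\in\mathrm{Aut}(A)$, then $\sigma$ acts as the identity on $HH^n(A)$ for all $n\ge0$.
\end{enumerate}
\end{theorem}

A twisted Calabi--Yau algebra satisfies the hypotheses of part (3), which gives the conjecture.

\begin{corollary}\label{cor:conj}
The modular automorphism of a twisted Calabi--Yau algebra $A$ acts as the identity on $HH^n(A)$ for every $n\ge0$.
\end{corollary}

Part (2) is the form of the result for all algebras with Van den Bergh duality, where $U$ need not be of the form $A_\sigma$. Smoothness is not among the hypotheses of Theorem~\ref{thm:U}, which therefore also covers Frobenius algebras (Section~\ref{sec:frob}). Section~\ref{sec:center} treats $n=0$ by hand, Sections \ref{sec:ops}--\ref{sec:twist} contain the general proof, and Section~\ref{sec:homology} shows that the statement fails for Hochschild homology.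

\section{The center}\label{sec:center}

The case $n=0$ already shows the mechanism. Let $z\in Z(A)$, let $\varepsilon:P\to A$ be a projective bimodule resolution with $P^{-i}$ in degree $-i$, and let $\phi:P^{-i}\to N$ be an outer-linear map with $\phi d=0$, representing a class $u\in\mathrm{Ext}^i_{A^e}(A,N)$. We claim that $zu=uz$.

The class $uz$ is represented by $\phi$ followed by the inner right action of $z$, which is $x\otimes y\mapsto xz\otimes y$. Since $xz=zx$, this is also the outer left action of $z$, and $\phi$ is outer-linear. So $uz$ is represented by $p\mapsto\phi(zp)$. The class $zu$ is represented by $\phi$ followed by $x\otimes y\mapsto x\otimes zy=x\otimes yz$, which is the outer right action of $z$. So $zu$ is represented by $p\mapsto\phi(pz)$. Finally, $p\mapsto zp$ and $p\mapsto pz$ are bimodule chain maps $P\to P$ that lift the same map $A\to A$, $a\mapsto za=az$. They are therefore homotopic: $zp-pz=(dh+hd)(p)$ for a bimodule map $h$ of degree $-1$. Then $\phi(zp)-\phi(pz)=(\phi h)(dp)$ is a coboundary, and $zu=uz$.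

If $U\cong A_\sigma$, apply this to $u=1\in A_\sigma$: we get $z=z\cdot1=1\cdot z=\sigma(z)$. For commutative $A$ this says that $\sigma=\mathrm{id}$.

The argument used one fact three times: \emph{on a tensor factor equal to $A$, the element $z$ acts in the same way from both sides}. It was used on the two factors of $N$ and on the source $A$ of $\mathrm{Ext}(A,N)$. In $N$ the fact links an inner action to an outer one, in the source it links the two outer actions, and together these links connect the two inner actions (Figure~\ref{fig:square}).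

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (a) at (0,1.8) {ol};
\node (b) at (4.4,1.8) {or};
\node (c) at (0,0) {ir};
\node (d) at (4.4,0) {il};
\draw[thick] (a) -- node[above] {source $A$} (b);
\draw[thick] (a) -- node[left] {first factor of $N$} (c);
\draw[thick] (b) -- node[right] {second factor of $N$} (d);
\draw[dashed] (c) -- node[below] {$f^r_\Theta=f^l_\Theta$} (d);
\end{tikzpicture}
\caption{The four actions of $A$ on $N=A\otimes A$: outer left (ol), outer right (or), inner left (il), inner right (ir). A solid edge joins the left and the right action on one copy of $A$: one of the two factors of $N$, or the source of $\Theta=\mathrm{RHom}_{A^e}(A,N)$. A Hochschild class $f$ acts in the same way through the two ends of a solid edge, and the path of solid edges gives the dashed equality.}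
\label{fig:square}
\end{figure}

Two things change for $n>0$. First, a class $f\in HH^n(A)$ does not act on elements of a module; it acts by morphisms $X\to X[n]$ in a derived category, and the fact above has to be proved for these (Lemma~\ref{lem:slot}). Second, the equality can no longer be tested on cohomology classes. If $\Theta$ has cohomology only in degree $d$, every morphism $\Theta\to\Theta[n]$ with $n>0$ induces zero on cohomology. So we must compare morphisms in $D(A^e)$, and the step ``evaluate $\phi$ at $p$'' must become a morphism in a derived category that remembers all four actions (Section~\ref{sec:eval}).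

\section{The left and right actions of a Hochschild class}\label{sec:ops}

\subsection*{Complexes}
Complexes are cohomological, and $|x|$ is the degree of a homogeneous element $x$. The shift $X[n]$ has $X[n]^i=X^{i+n}$ and differential $(-1)^nd_X$; shifting a chain map introduces no sign. Tensor products and Hom complexes have the differentials
\[
d(p\otimes x)=dp\otimes x+(-1)^{|p|}p\otimes dx,\qquad D\phi=d\phi-(-1)^{|\phi|}\phi d,
\]
where a homomorphism of degree $m$ from $Q$ to $Y$ is an element of $\prod_i\mathrm{Hom}(Q^i,Y^{i+m})$. For a $k$-algebra $\Lambda$, the derived category $D(\Lambda)$ is obtained from the category of all complexes of left $\Lambda$-modules by inverting the quasi-isomorphisms. We use the following standard facts.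
\begin{enumerate}
\item[(D1)] Every morphism in $D(\Lambda)$ is a composite of chain maps and inverses of quasi-isomorphisms, and a functor between categories of complexes that preserves quasi-isomorphisms induces a functor between derived categories. Consequently, if $F,F'$ are two such functors and $t_X:FX\to F'X$ are morphisms in the target derived category with $t_YF(\varphi)=F'(\varphi)t_X$ for all chain maps $\varphi:X\to Y$, then the same holds for all morphisms in $D(\Lambda)$: for a quasi-isomorphism $\varphi$ the relation rewrites as $t_XF(\varphi)^{-1}=F'(\varphi)^{-1}t_Y$.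
\item[(D2)] Homotopic chain maps are equal in $D(\Lambda)$. If $Q$ is a bounded above complex of projective modules, then $\mathrm{Hom}_\Lambda(Q,-)$ preserves quasi-isomorphisms, and $\mathrm{Hom}_{D(\Lambda)}(Q,Y)$ is the space of chain maps $Q\to Y$ up to homotopy. In particular $\mathrm{Ext}^n_\Lambda(M,M')=\mathrm{Hom}_{D(\Lambda)}(M,M'[n])$ for modules $M,M'$.
\item[(D3)] If $H^i(X)=0$ for $i\ne d$, then $X\cong H^d(X)[-d]$ in $D(\Lambda)$, through the quasi-isomorphisms $X\leftarrow\tau_{\le d}X\to H^d(X)[-d]$, where $\tau_{\le d}X=(\cdots\to X^{d-1}\to\ker d^d\to0)$.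
\end{enumerate}

\subsection*{The bar resolution}
From now on $\varepsilon:P\to A$ is the bar resolution: $P^{-i}=A^{\otimes(i+2)}$ for $i\ge0$,
\[
d(a_0\otimes\cdots\otimes a_{i+1})=\sum_{j=0}^{i}(-1)^ja_0\otimes\cdots\otimes a_ja_{j+1}\otimes\cdots\otimes a_{i+1},
\]
and $\varepsilon(a_0\otimes a_1)=a_0a_1$. Since $k$ is a field, each $P^{-i}$ is a free $A^e$-module. The augmented complex $P\to A$ has the right linear contraction $a_0\otimes\cdots\otimes a_m\mapsto1\otimes a_0\otimes\cdots\otimes a_m$ and the left linear contraction $a_0\otimes\cdots\otimes a_m\mapsto(-1)^ma_0\otimes\cdots\otimes a_m\otimes1$. Hence $\varepsilon$ is a homotopy equivalence of complexes of right $A$-modules, and also of left $A$-modules.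

A cochain $f:A^{\otimes n}\to A$ corresponds to the bimodule map
\[
\hat f:P^{-n}\to A,\qquad \hat f(a_0\otimes\cdots\otimes a_{n+1})=a_0\,f(a_1\otimes\dots\otimes a_n)\,a_{n+1},
\]
and $HH^n(A)=H^n(\mathrm{Hom}_{A^e}(P,A))$. The cocycles are the $f$ with $\hat fd=0$, that is, those for which $\hat f$ is a chain map $P\to A[n]$, and cohomologous cocycles give homotopic chain maps. By (D2), $f\mapsto\hat f\varepsilon^{-1}$ identifies $HH^n(A)$ with $\mathrm{Hom}_{D(A^e)}(A,A[n])$. We write $f$ for a cocycle, its class, and this morphism.

\subsection*{The two operations}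
The proof applies the operations to complexes with four actions of $A$, one action at a time. So we allow an auxiliary algebra $\Lambda$ that records the actions not in use.

Let $X$ be a complex of left $A\otimes\Lambda$-modules. Then $P\otimes_AX$ is again such a complex, with $A$ acting on the left of $P$, and there are chain maps
\begin{equation}\label{eq:left}
X\xleftarrow{\ \varepsilon\otimes X\ }P\otimes_AX\xrightarrow{\ \hat f\otimes X\ }X[n],\qquad \varepsilon(p)x\leftarrow p\otimes x\to\hat f(p)x .
\end{equation}
Here $A[n]\otimes_AX=X[n]$ exactly, since $d(a\otimes x)=(-1)^na\otimes dx$ for $a$ in degree $-n$. The map $\varepsilon\otimes X$ is a quasi-isomorphism because $\varepsilon$ is a homotopy equivalence of right $A$-modules. We define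
\[
f^l_X=(\hat f\otimes X)(\varepsilon\otimes X)^{-1}\quad\text{in }D(A\otimes\Lambda).
\]
This depends only on the class of $f$. Indeed, let $\hat f-\hat f'=sd$ with $s:P^{-n+1}\to A$ bilinear, and put $S(p\otimes x)=s(p)x$. Then $d_{X[n]}S+Sd$ sends $p\otimes x$ to $(-1)^ns(p)dx+(-1)^{n-1}s(p)dx=0$ if $|p|=-n+1$, to $s(dp)x=(\hat f-\hat f')(p)x$ if $|p|=-n$, and to $0$ otherwise.

Now let $X$ be a complex with a right $A$-action commuting with a left $\Lambda$-action, that is, a complex of left $A^{\mathrm{op}}\otimes\Lambda$-modules. The natural candidate $X\otimes_AP$ has a drawback: $X\otimes_AA[n]$ has differential $d_X$ rather than $(-1)^nd_X$, so its identification with $X[n]$ costs a sign. We avoid this by keeping $P$ on the left. Exchanging sides makes $\varepsilon:P\to A$ and $\hat f:P\to A[n]$ maps of $A^{\mathrm{op}}$-bimodules, and we let $f^r_X$ be the left operation over $A^{\mathrm{op}}$. Explicitly,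
\[
P\otimes_{A^{\mathrm{op}}}X=P\otimes X/(ap\otimes x-p\otimes xa),\qquad (p\otimes x)b=pb\otimes x,
\]
the two maps in \eqref{eq:left} become $p\otimes x\mapsto x\,\varepsilon(p)$ and $p\otimes x\mapsto x\,\hat f(p)$, and the first is a quasi-isomorphism because $\varepsilon$ is a homotopy equivalence of left $A$-modules. Every statement about $f^l$ whose proof uses only the bimodule maps $\varepsilon$, $\hat f$ and this property thus holds for $f^r$. If $X$ is concentrated in degree $0$, then $p\otimes x\mapsto x\otimes p$ identifies $P\otimes_{A^{\mathrm{op}}}X$ with $X\otimes_AP$, without signs, and $f^r_X=(X\otimes\hat f)(X\otimes\varepsilon)^{-1}$.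

For a complex of bimodules $X$, both $f^l_X$ (with $\Lambda=A^{\mathrm{op}}$) and $f^r_X$ (with $\Lambda=A$) are morphisms $X\to X[n]$ in $D(A^e)$. If $n=0$ and $f=z\in Z(A)$, then $\hat f=z\varepsilon$, so $f^l_X(x)=zx$ and $f^r_X(x)=xz$.

\begin{lemma}[Naturality]\label{lem:nat}
For every morphism $\varphi:X\to Y$ in $D(A\otimes\Lambda)$ we have $f^l_Y\circ\varphi=\varphi[n]\circ f^l_X$. The same holds for $f^r$ in $D(A^{\mathrm{op}}\otimes\Lambda)$.
\end{lemma}

\begin{proof}
For a chain map $\varphi$ we have $(\varepsilon\otimes Y)(P\otimes\varphi)=\varphi(\varepsilon\otimes X)$ and $(\hat f\otimes Y)(P\otimes\varphi)=\varphi[n](\hat f\otimes X)$. Hence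
\[
f^l_Y\varphi=(\hat f\otimes Y)(P\otimes\varphi)(\varepsilon\otimes X)^{-1}=\varphi[n]f^l_X .
\]
By (D1), with $F$ the identity and $F'=[n]$, this extends to all morphisms.
\end{proof}

\begin{lemma}[Shifts]\label{lem:shift}
$f^l_{X[m]}=(-1)^{nm}f^l_X[m]$ and $f^r_{X[m]}=(-1)^{nm}f^r_X[m]$.
\end{lemma}

\begin{proof}
Let $\tau:P\otimes_AX[m]\to(P\otimes_AX)[m]$ send $p\otimes x$ to $(-1)^{|p|m}p\otimes x$. It is an isomorphism of complexes, since $\tau d$ and $d\tau$ both send $p\otimes x$ to $(-1)^{(|p|+1)m}\bigl(dp\otimes x+(-1)^{|p|}p\otimes d_Xx\bigr)$. The map $\varepsilon$ vanishes unless $|p|=0$, and $\hat f$ vanishes unless $|p|=-n$. Therefore $(\varepsilon\otimes X)[m]\,\tau=\varepsilon\otimes X[m]$ and $(\hat f\otimes X)[m]\,\tau=(-1)^{nm}\hat f\otimes X[m]$, which gives the first formula. The second is the first for $A^{\mathrm{op}}$.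
\end{proof}

The next lemma is the derived form of the identity $za=az$.

\begin{lemma}[Slot lemma]\label{lem:slot}
Let $V$ be a complex of $\Lambda$-modules and $X=A\otimes V$, where $A^e$ acts on the factor $A$ by left and right multiplication and $\Lambda$ acts on $V$. Then $f^l_X=f^r_X$ in $D(A^e\otimes\Lambda)$.
\end{lemma}

\begin{proof}
Consider the maps
\[
\begin{aligned}
P\otimes_A(A\otimes V)&\to P\otimes V, &\quad p\otimes(a\otimes v)&\mapsto pa\otimes v,\\
P\otimes_{A^{\mathrm{op}}}(A\otimes V)&\to P\otimes V, &\quad p\otimes(a\otimes v)&\mapsto ap\otimes v .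
\end{aligned}
\]
Both are bijective, with inverse $p\otimes v\mapsto p\otimes(1\otimes v)$, and both are chain maps because $d_P$ is bilinear. Both are $A^e\otimes\Lambda$-linear: multiplying by $c$ on the left and $b$ on the right gives $cp\otimes(ab\otimes v)\mapsto cpab\otimes v$ in the first complex and $pb\otimes(ca\otimes v)\mapsto capb\otimes v$ in the second. Let $g$ be $\varepsilon$ or $\hat f$. On the first complex $g\otimes X$ sends $p\otimes(a\otimes v)$ to $g(p)a\otimes v=g(pa)\otimes v$, and on the second to $ag(p)\otimes v=g(ap)\otimes v$. So in both cases $g\otimes X$ becomes the map $g\otimes V$, $p\otimes v\mapsto g(p)\otimes v$, and $f^l_X=(\hat f\otimes V)(\varepsilon\otimes V)^{-1}=f^r_X$.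
\end{proof}

\section{The evaluation morphism and the proof of Theorem~\ref{thm:theta}}\label{sec:eval}

The complex $\Theta$ has only the inner actions left, while the slot lemma links inner actions to outer ones. We therefore pass to $R=A^e\otimes A^e$, whose first factor acts by (ol,\,or) and whose second acts by (il,\,ir), so that $N$ is an $R$-module, and we compare $\Theta$ with $N$ in $D(R)$. For a complex $V$ of bimodules and a complex $Y$ of $R$-modules put
\[
G(V)=A\otimes V,\qquad L(V)=P\otimes V,\qquad E(Y)=\mathrm{Hom}_{\mathrm{out}}(P,Y).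
\]
In $G(V)$ and $L(V)$ the outer actions are on the first factor and the inner actions on $V$. The complex $E(Y)$ consists of the outer-linear maps and is a complex of bimodules through the inner actions on $Y$. By definition $\Theta=E(N)$.

All three functors preserve quasi-isomorphisms. For $G$ this holds because $k$ is a field. The map $\varepsilon\otimes V:L(V)\to G(V)$ is a natural $R$-linear quasi-isomorphism, since $\varepsilon$ is a $k$-linear homotopy equivalence, so $L$ preserves quasi-isomorphisms as well. For $E$ it is (D2). Moreover $G(V[m])=G(V)[m]$ and $G(\varphi[m])=G(\varphi)[m]$ for chain maps $\varphi$, because $A$ sits in degree $0$; hence the same holds in the derived categories.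

Evaluation is the $R$-linear map $\mathrm{ev}:L(\Theta)\to N$, $\mathrm{ev}(p\otimes\phi)=(-1)^{|p||\phi|}\phi(p)$. It is a chain map, because
\[
\mathrm{ev}\,d(p\otimes\phi)=(-1)^{|p||\phi|}\bigl((-1)^{|\phi|}\phi(dp)+(D\phi)(p)\bigr)=(-1)^{|p||\phi|}d(\phi(p))=0 .
\]
Define
\[
\xi=\mathrm{ev}\circ(\varepsilon\otimes\Theta)^{-1}:\ G(\Theta)\to N\qquad\text{in }D(R).
\]
The source of $\xi$ has a factor $A$ carrying both outer actions, to which the slot lemma applies. To come back from $D(R)$ to $D(A^e)$ we need to know that evaluation loses no information. This expresses the fact that $G$ is left adjoint to $E=\mathrm{RHom}_{\mathrm{out}}(A,-)$, with $\xi$ adjoint to $\mathrm{id}_\Theta$; we prove directly the part that we use.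

\begin{lemma}\label{lem:inj}
The map $\mathrm{Hom}_{D(A^e)}(\Theta,\Theta[n])\to\mathrm{Hom}_{D(R)}(G(\Theta),N[n])$, $h\mapsto\xi[n]\circ G(h)$, is injective.
\end{lemma}

\begin{proof}
For a complex of bimodules $V$ define $\eta_V:V\to EL(V)$ by $\eta_V(v)(p)=(-1)^{|p||v|}p\otimes v$. It is a bimodule map, and a chain map since
\[
(D\eta_V(v))(p)=(-1)^{|p||v|}\bigl(d(p\otimes v)-dp\otimes v\bigr)=(-1)^{|p|(|v|+1)}p\otimes dv=\eta_V(dv)(p).
\]
It is natural for chain maps, hence for morphisms in $D(A^e)$ by (D1). Also $E(\mathrm{ev})\circ\eta_\Theta=\mathrm{id}_\Theta$, because $\mathrm{ev}\bigl((-1)^{|p||\phi|}p\otimes\phi\bigr)=\phi(p)$. For $g:V\to\Theta$ in $D(A^e)$ we obtain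
\[
E(\mathrm{ev}\circ L(g))\circ\eta_V=E(\mathrm{ev})\circ EL(g)\circ\eta_V=E(\mathrm{ev})\circ\eta_\Theta\circ g=g,
\]
so $g$ is determined by $\mathrm{ev}\circ L(g)$. By (D1) applied to $\varepsilon\otimes-:L\to G$, we have $\xi\circ G(g)=\mathrm{ev}\circ L(g)\circ(\varepsilon\otimes V)^{-1}$, so $g$ is determined by $\xi\circ G(g)$. Now take $V=\Theta[-n]$ and $g=h[-n]$, and note that $(\xi\circ G(g))[n]=\xi[n]\circ G(h)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:theta}]
The algebra $R$ is $A\otimes A^{\mathrm{op}}\otimes A\otimes A^{\mathrm{op}}$. Singling out one factor and letting $\Lambda$ be the product of the other three, we obtain for each complex $X$ of $R$-modules four morphisms $f^{\mathrm{ol}}_X,f^{\mathrm{or}}_X,f^{\mathrm{il}}_X,f^{\mathrm{ir}}_X:X\to X[n]$ in $D(R)$, and each is natural in $X$ by Lemma~\ref{lem:nat}. The slot lemma gives the three solid edges of Figure~\ref{fig:square}: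
\begin{enumerate}
\item[(a)] $f^{\mathrm{ol}}_{G\Theta}=f^{\mathrm{or}}_{G\Theta}$, for the factor $A$ of $A\otimes\Theta$, with $V=\Theta$;
\item[(b)] $f^{\mathrm{ol}}_N=f^{\mathrm{ir}}_N$, for the first factor of $N$, on which (ol) and (ir) are the left and right multiplications, with $V$ the second factor;
\item[(c)] $f^{\mathrm{il}}_N=f^{\mathrm{or}}_N$, for the second factor of $N$, on which (il) and (or) are the left and right multiplications, with $V$ the first factor.
\end{enumerate}
The inner operations on $G(\Theta)$ do not touch the factor $A$: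
\begin{enumerate}
\item[(d)] $f^{\mathrm{il}}_{G\Theta}=G(f^l_\Theta)$ and $f^{\mathrm{ir}}_{G\Theta}=G(f^r_\Theta)$.
\end{enumerate}
Indeed, $p\otimes(a\otimes\phi)\mapsto a\otimes(p\otimes\phi)$ is an $R$-linear isomorphism from $P\otimes_AG(\Theta)$, formed with the inner left action, to $G(P\otimes_A\Theta)$, and from $P\otimes_{A^{\mathrm{op}}}G(\Theta)$, formed with the inner right action, to $G(P\otimes_{A^{\mathrm{op}}}\Theta)$. It is a chain map with no sign because $|a|=0$, and it turns $\varepsilon\otimes G(\Theta)$ and $\hat f\otimes G(\Theta)$ into $G(\varepsilon\otimes\Theta)$ and $G(\hat f\otimes\Theta)$.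

We now follow the path il, or, ol, ir, and use the naturality of the four operations with respect to $\xi$ to move between $G(\Theta)$ and $N$:
\[
\begin{aligned}
\xi[n]\,G(f^l_\Theta)&\overset{(d)}{=}\xi[n]\,f^{\mathrm{il}}_{G\Theta}=f^{\mathrm{il}}_N\,\xi\overset{(c)}{=}f^{\mathrm{or}}_N\,\xi=\xi[n]\,f^{\mathrm{or}}_{G\Theta}\\
&\overset{(a)}{=}\xi[n]\,f^{\mathrm{ol}}_{G\Theta}=f^{\mathrm{ol}}_N\,\xi\overset{(b)}{=}f^{\mathrm{ir}}_N\,\xi=\xi[n]\,f^{\mathrm{ir}}_{G\Theta}\overset{(d)}{=}\xi[n]\,G(f^r_\Theta).
\end{aligned}
\]
By Lemma~\ref{lem:inj}, $f^l_\Theta=f^r_\Theta$.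
\end{proof}

\section{Twisted bimodules and the proof of Theorem~\ref{thm:U}}\label{sec:twist}

It remains to translate the equality $f^l=f^r$ into a statement about $HH^\bullet(A)$. This is possible when $f$ can be recovered from $f^l_M$.

Let $M$ be an invertible bimodule. The functors $-\otimes_AM$ and $M\otimes_A-$ are autoequivalences of the category of bimodules, with quasi-inverses $-\otimes_AM^{-1}$ and $M^{-1}\otimes_A-$. They are therefore exact, and applied termwise they induce autoequivalences of $D(A^e)$ that commute with shifts. By definition, $f^l_M$ and $f^r_M$ are the images of $f=\hat f\varepsilon^{-1}$ under these two functors. So $f\mapsto f^l_M$ and $f\mapsto f^r_M$ are linear bijections $HH^n(A)\to\mathrm{Ext}^n_{A^e}(M,M)$, and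
\[
(\mathrm{Ad}_Mf)^l_M=f^r_M
\]
defines a linear automorphism $\mathrm{Ad}_M$ of $HH^n(A)$. Applying $-\otimes_AM^{-1}$ to this equation shows that $\mathrm{Ad}_Mf$ is the morphism $M\otimes_Af\otimes_AM^{-1}$ transported along $M\otimes_AM^{-1}\cong A$. For twisted bimodules we compute both operations.

\begin{lemma}\label{lem:twist}
Let $\alpha\in\mathrm{Aut}(A)$, and let $\Sigma$ be the automorphism of $D(A^e)$ induced by $X\mapsto X_\alpha$. For $f\in HH^n(A)$,
\[
f^l_{A_\alpha}=\Sigma(f),\qquad f^r_{A_\alpha}=\Sigma(\alpha\cdot f).
\]
Hence $\mathrm{Ad}_{A_\alpha}f=\alpha\cdot f$, and $\alpha\cdot f=f$ if and only if $f^l_{A_\alpha}=f^r_{A_\alpha}$.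
\end{lemma}

\begin{proof}
The functor $X\mapsto X_\alpha$ leaves underlying spaces and maps unchanged and has inverse $X\mapsto X_{\alpha^{-1}}$, so $\Sigma$ is a well-defined automorphism commuting with shifts.

\emph{Left side.} The map $P\otimes_AA_\alpha\to P_\alpha$, $p\otimes c\mapsto pc$, is an isomorphism of complexes of bimodules: it is right linear since $p\otimes c\alpha(b)\mapsto pc\alpha(b)$. For $g=\varepsilon$ or $\hat f$, the map $g\otimes A_\alpha$ sends $p\otimes c$ to $g(p)c=g(pc)$, so it becomes $\Sigma(g)$. Thus $f^l_{A_\alpha}=\Sigma(\hat f)\Sigma(\varepsilon)^{-1}=\Sigma(f)$.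

\emph{Right side.} Now the twisted action is the one used in the tensor product, and it has to be moved through $P$. Write $\alpha$ also for $\alpha^{\otimes(i+2)}$ on $P^{-i}$. It commutes with $d$ and $\varepsilon$, and $\alpha(apb)=\alpha(a)\alpha(p)\alpha(b)$. Let
\[
\theta:A_\alpha\otimes_AP\to P_\alpha,\qquad c\otimes p\mapsto c\,\alpha(p).
\]
It is well defined, since $c\cdot a\otimes p=c\alpha(a)\otimes p$ and $c\otimes ap$ both go to $c\alpha(a)\alpha(p)$. It is a left linear chain map, and it is right linear, since $c\otimes pb\mapsto c\alpha(p)\alpha(b)=(c\alpha(p))\cdot b$. The map $p'\mapsto1\otimes\alpha^{-1}(p')$ is its inverse: one composite is visibly the identity, and the other sends $c\otimes p$ to $1\otimes\alpha^{-1}(c)p=1\cdot\alpha^{-1}(c)\otimes p=c\otimes p$. For $g=\varepsilon$ or $\hat f$, the map $\alpha g\alpha^{-1}$ is again bilinear, and $A_\alpha\otimes g$ sends $c\otimes p$ to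
\[
c\cdot g(p)=c\,\alpha(g(p))=c\,(\alpha g\alpha^{-1})(\alpha(p))=(\alpha g\alpha^{-1})(\theta(c\otimes p)).
\]
We have $\alpha\varepsilon\alpha^{-1}=\varepsilon$, and
\[
(\alpha\hat f\alpha^{-1})(a_0\otimes\cdots\otimes a_{n+1})=a_0\,\alpha\bigl(f(\alpha^{-1}a_1\otimes\cdots\otimes\alpha^{-1}a_n)\bigr)\,a_{n+1},
\]
so $\alpha\hat f\alpha^{-1}$ is the bimodule map associated with the cochain $\alpha\cdot f$. Thus $f^r_{A_\alpha}=\Sigma(\alpha\cdot f)$.

Finally, $f^r_{A_\alpha}=\Sigma(\alpha\cdot f)=(\alpha\cdot f)^l_{A_\alpha}$ gives the formula for $\mathrm{Ad}_{A_\alpha}$, and the last claim holds because $\Sigma$ is injective on morphisms.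
\end{proof}

\begin{remark}\label{rem:inner}
If $\alpha(a)=uau^{-1}$, then $c\mapsto cu$ is a bimodule isomorphism $A_\alpha\to A$. Lemma~\ref{lem:slot} with $V=k$ gives $f^l_A=f^r_A$, so $f^l_{A_\alpha}=f^r_{A_\alpha}$ by naturality, and Lemma~\ref{lem:twist} recovers the fact that inner automorphisms act trivially on $HH^\bullet(A)$. For a general invertible bimodule $M$ the equality $f^l_M=f^r_M$ fails: take $A=k[t]$, $M=A_\alpha$ with $\alpha(t)=t+1$, and $f=t\in HH^0(A)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:U}]
(1) The cohomology of $\Theta=\mathrm{Hom}_{\mathrm{out}}(P,N)$ is $\mathrm{Ext}^\bullet_{A^e}(A,N)$ with its inner bimodule structure. By hypothesis it is concentrated in degree $d$, so (D3) gives an isomorphism $\Theta\cong U[-d]$ in $D(A^e)$. Theorem~\ref{thm:theta} and naturality give $f^l_{U[-d]}=f^r_{U[-d]}$. By Lemma~\ref{lem:shift} this reads $(-1)^{nd}f^l_U[-d]=(-1)^{nd}f^r_U[-d]$, so $f^l_U=f^r_U$.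

(2) By (1), $(\mathrm{Ad}_Uf)^l_U=f^r_U=f^l_U$, and $f\mapsto f^l_U$ is injective because $U$ is invertible.

(3) By (1) and naturality under $U\cong A_\sigma$, we have $f^l_{A_\sigma}=f^r_{A_\sigma}$. Lemma~\ref{lem:twist} gives $\sigma\cdot f=f$.
\end{proof}

The vanishing hypothesis enters only in (1), to replace $\Theta$ by a shift of $U$. The computation of Section~\ref{sec:center} shows that it is not needed for $n=0$. That $k$ is a field was used for the projectivity of the bar resolution and for the exactness of $A\otimes-$. No finiteness of the resolution was used at any point.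

\section{Frobenius algebras}\label{sec:frob}

A finite-dimensional algebra $A$ is \emph{Frobenius} if there is a linear form $\lambda:A\to k$ such that $(x,y)\mapsto\lambda(xy)$ is nondegenerate. The \emph{Nakayama automorphism} $\nu$ is defined by $\lambda(xy)=\lambda(y\nu(x))$. It is multiplicative because $\lambda(z\nu(xy))=\lambda(xyz)=\lambda(yz\nu(x))=\lambda(z\nu(x)\nu(y))$, and bijective by nondegeneracy. Frobenius algebras need not be homologically smooth. For $A=k[t]/(t^2)$, a finite projective bimodule resolution $Q\to A$ would give the finite projective resolution $Q\otimes_Ak$ of $k$, whereas the periodic resolution with differential $t$ shows $\mathrm{Ext}^i_A(k,k)\neq0$ for all $i\ge0$. Theorem~\ref{thm:U} still applies, with $d=0$.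

\begin{corollary}\label{cor:frob}
Let $A$ be a finite-dimensional Frobenius $k$-algebra with form $\lambda$ and Nakayama automorphism $\nu$. Then $\nu$ acts as the identity on $HH^\bullet(A)$.
\end{corollary}

\begin{proof}
The algebra $B=A^e$ is Frobenius with form $\mu=\lambda\otimes\lambda$, since the associated bilinear form is a tensor product of two nondegenerate forms. So $b\mapsto\mu(-\,b)$ is an isomorphism of left modules $B\cong\mathrm{Hom}_k(B_B,k)$, the functor $\mathrm{Hom}_B(-,B)\cong\mathrm{Hom}_k(-,k)$ is exact, and $B$ is self-injective. As $N$ with the outer actions is $B$, we get $\mathrm{Ext}^i_{A^e}(A,N)=0$ for $i>0$.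

The bimodule $U=\mathrm{Hom}_{A^e}(A,N)$ is identified, by evaluation at $1$, with the set of $w\in N$ on which the outer left and outer right actions of each $a\in A$ agree. To compute it, send $x\otimes y\in N$ to the linear map $\varphi:c\mapsto\lambda(yc)x$. This is an isomorphism $N\cong\mathrm{End}_k(A)$, because $y\mapsto\lambda(y\,-)$ is a bijection from $A$ to its dual space. The four actions \eqref{eq:four} replace $\varphi(c)$ by
\[
\text{(ol) } a\varphi(c),\qquad\text{(or) }\varphi(bc),\qquad\text{(il) }\varphi(c\,\nu(a)),\qquad\text{(ir) }\varphi(c)b,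
\]
where the third formula uses $\lambda(ayc)=\lambda(yc\,\nu(a))$. Thus $U$ consists of the $\varphi$ with $a\varphi(c)=\varphi(ac)$ for all $a,c$, that is, $\varphi(c)=cu$ with $u=\varphi(1)\in A$. In terms of $u$, the inner actions are $a\cdot u\cdot b=\nu(a)ub$. The map $u\mapsto\nu^{-1}(u)$ sends $\nu(a)ub$ to $a\,\nu^{-1}(u)\,\nu^{-1}(b)$, so $U\cong A_{\nu^{-1}}$. By Theorem~\ref{thm:U}(3), $\nu^{-1}$ acts as the identity on $HH^\bullet(A)$, and hence so does $\nu$.
\end{proof}

\begin{example}
Let $q\ne0$ and let $A$ be the quotient of the quantum plane by $x^2$ and $y^2$, with basis $1,x,y,yx$. Let $\lambda$ be the coefficient of $yx$. It is nondegenerate, and $\lambda(xy)=q$, $\lambda(yx)=1$ give $\nu(x)=qx$, $\nu(y)=q^{-1}y$. Suppose that $\delta(x)=y$, $\delta(y)=0$ defines a derivation. It is not inner, since $[a,x]\in k\,yx$ for all $a$, and $\nu\delta\nu^{-1}=q^{-2}\delta$. So the corollary forces $q^2=1$. Directly, $\delta$ respects $y^2=0$ and $xy=qyx$, and it respects $x^2=0$ only if $yx+xy=(1+q)yx$ vanishes, that is, $q=-1$.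
\end{example}

\section{Hochschild homology: the quantum plane}\label{sec:homology}

Inner automorphisms also act trivially on $HH_0(A)=A/[A,A]$, since $uau^{-1}-a=[ua,u^{-1}]$, so the same question makes sense there. The proof above used that a cohomology class is a morphism $A\to A[n]$, which can be tensored with other complexes; a homology class is not such a morphism. The answer is indeed different.

\begin{proposition}\label{prop:qplane}
Let $q\in k\setminus\{0,1\}$ and $A=k\langle x,y\rangle/(xy-qyx)$. Then $A$ is twisted Calabi--Yau of dimension $2$ with $\sigma(x)=qx$, $\sigma(y)=q^{-1}y$, and $\sigma$ acts nontrivially on $HH_0(A)=A/[A,A]$.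
\end{proposition}

\begin{proof}
Let $K$ be the complex of free bimodules on generators $r$ (degree $-2$), $X,Y$ (degree $-1$) and $e$ (degree $0$), with
\[
dX=xe-ex,\qquad dY=ye-ey,\qquad dr=xY+Xy-qyX-qYx,
\]
and augmentation $aeb\mapsto ab$. In
\[
d^2r=x(ye-ey)+(xe-ex)y-qy(xe-ex)-q(ye-ey)x
\]
the terms $xey$ and $yex$ cancel, leaving $(xy-qyx)e-e(xy-qyx)=0$.

\emph{$K$ resolves $A$.} Let $C$ be the augmented complex $K\to A$. Grade $A$ by total degree and give $e,X,Y,r$ the weights $0,1,1,2$, so that all maps in $C$ preserve weight. The subcomplexes $F^j=C\cdot A_{\ge j}$ form a filtration that is finite in each weight. Each term of $C$ is a free right module $W\otimes A$, and for $b\in A_j$ the class of $d(w\otimes b)=d(w\otimes1)b$ modulo $F^{j+1}$ depends only on $d(w\otimes 1)$ modulo $F^1$. Hence $F^j/F^{j+1}\cong(C\otimes_Ak)\otimes A_j$, and $C$ is exact as soon as $C\otimes_Ak$ is. In the coordinates $(X,Y)$ the latter complex is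
\[
0\to A\xrightarrow{\ a\mapsto(-qay,\;ax)\ }A^2\xrightarrow{\ (a,b)\mapsto ax+by\ }A\to k\to0 .
\]
By \eqref{eq:qmult}, right multiplication by $x$ or $y$ is injective, $Ax$ is spanned by the $y^ix^j$ with $j\ge1$, and $Ay$ by those with $i\ge1$. So the first map is injective, $Ax+Ay$ is the augmentation ideal, and $Ax\cap Ay=Ayx$. If $ax+by=0$, then $ax=cyx$ for some $c$, so $a=cy$; and $by=-cyx=-q^{-1}cxy$, so $b=-q^{-1}cx$. Thus $(a,b)$ is the image of $-q^{-1}c$. This proves exactness, and $A$ is homologically smooth.

\emph{The dual complex.} Any two projective resolutions are homotopy equivalent, so $\mathrm{Ext}^\bullet_{A^e}(A,N)$ is, as a bimodule, the cohomology of $K^\vee=\mathrm{Hom}_{\mathrm{out}}(K,N)$; we use the differential $\phi\mapsto\phi d$, which has the same kernels and images as $D$. For a generator $g$ of $K$, let $g^*$ send $g$ to $1\otimes1$ and the other generators to $0$. In the inner structure $(vg^*u)(g)=u\otimes v$, so $K^\vee$ is free on $e^*$ (degree $0$), $X^*,Y^*$ (degree $1$) and $r^*$ (degree $2$). From $e^*(dX)=x\otimes1-1\otimes x$, $e^*(dY)=y\otimes1-1\otimes y$,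 $X^*(dr)=1\otimes y-qy\otimes1$ and $Y^*(dr)=x\otimes1-q\,1\otimes x$ we read off
\[
de^*=X^*x-xX^*+Y^*y-yY^*,\qquad dX^*=yr^*-qr^*y,\qquad dY^*=r^*x-qxr^* .
\]
The complex $K_\sigma$ is free on the same generators as $K$ and resolves $A_\sigma$. In it $wx=q^{-1}w\cdot x$ and $wy=q\,w\cdot y$, so
\[
dX=xe-q^{-1}e\cdot x,\qquad dY=ye-q\,e\cdot y,\qquad dr=xY+qX\cdot y-qyX-Y\cdot x .
\]
Let $\Psi:K^\vee\to K_\sigma$ be the bijective bimodule map with $r^*\mapsto e$, $X^*\mapsto Y$, $Y^*\mapsto-qX$, $e^*\mapsto-r$; it lowers degrees by $2$. Then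
\[
\begin{aligned}
\Psi(dX^*)&=ye-q\,e\cdot y=dY, \qquad \Psi(dY^*)=e\cdot x-qxe=d(-qX),\\
\Psi(de^*)&=Y\cdot x-xY-qX\cdot y+qyX=d(-r).
\end{aligned}
\]
So $\Psi$ commutes with the differentials, $\mathrm{Ext}^i_{A^e}(A,N)=0$ for $i\neq2$, and $U\cong A_\sigma$, which is invertible.

\emph{The action on $HH_0$.} Give $x$ and $y$ the degrees $(1,0)$ and $(0,1)$ in $\mathbb Z^2$. The subspace $[A,A]$ is spanned by commutators of monomials, and those of degree $(1,0)$ are $\pm[1,x]=0$. Hence $x$ has a nonzero class in $HH_0(A)$, and $\sigma$ multiplies this class by $q\neq1$.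
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{On the modular automorphism of twisted Calabi--Yau algebras},
\texttt{http://mate.dm.uba.ar/\textasciitilde aldoc9/Publicaciones/Slides/gtiit-2024.pdf}

\end{thebibliography}
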